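# Amalgamation bases: from finite semigroups to all semigroups

## 1. A three-element null semigroup and a collapsing product

Let $U=\{u,v,0\}$ be the semigroup in which every product is $0$. We enlarge $U$ in two ways.

First let $S=U\cup\{a\}$, where $ua=v$ and every other product is $0$. This is associative. Every product lies in $\{v,0\}$, and multiplying $v$ or $0$ by anything, on either side, gives $0$. So every triple product is $0$ in either bracketing.

Next let $T=U\cup\{b,c\}$, where $bv=c$ and every other product is $0$. Every product lies in $\{c,0\}$, and multiplying $c$ or $0$ by anything gives $0$. So again every triple product is $0$, and $T$ is a semigroup.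

Both $S$ and $T$ contain $U$, and we may ask for a semigroup $W$ that contains both at once and in which their two copies of $U$ coincide. There is none. In such a $W$ we could compute
$$c=bv=b(ua)=(bu)a=0a=0,$$
using $ua=v$ and $0a=0$ from $S$, and $bv=c$ and $bu=0$ from $T$. But $c\ne 0$ in $T$.

So the way in which $U$ sits in $S$ can force identifications in $T$. Some semigroups $U$ never cause trouble of this kind. Suppose $U$ is finite and causes no trouble as long as $S$ and $T$ are finite. Can it still cause trouble when $S$ and $T$ are infinite? That is the subject of this talk.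

## 2. Amalgams and the two kinds of base

Let $\mathcal A$ be either the class of all semigroups or the class of finite semigroups.

**Definition (amalgam).** An amalgam $[S,T;U]$ in $\mathcal A$ consists of semigroups $S,T,U\in\mathcal A$ such that $U=S\cap T$ is a subsemigroup of both $S$ and $T$. The semigroup $U$ is its core. The amalgam is embeddable in $\mathcal A$ if there are $W\in\mathcal A$ and injective homomorphisms $\xi_1:S\to W$, $\xi_2:T\to W$ with $\xi_1|_U=\xi_2|_U$ and $\xi_1(S)\cap\xi_2(T)=\xi_1(U)$.

**Definition (weak embedding).** The amalgam is weakly embeddable in a semigroup $W$ if there are injective homomorphisms $S\to W$ and $T\to W$ that agree on $U$. Nothing is asked about the intersection of the images.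

For example, if $T$ is a copy of $S$ over $U$, then the identity of $S$ and the isomorphism $T\to S$ form a weak embedding in $S$; the images meet in all of $S$, not in $U$, unless $S=U$. The amalgam of Section 1 is not even weakly embeddable.

**Definition (base).** A semigroup $U\in\mathcal A$ is an amalgamation base for all semigroups, respectively for finite semigroups, if every amalgam in $\mathcal A$ with core $U$ is embeddable in $\mathcal A$, where $\mathcal A$ is the class of all, respectively of finite, semigroups. In particular a base for finite semigroups is itself finite.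

The problem is whether a base for finite semigroups must be a base for all semigroups. The two notions differ in two places. A base for finite semigroups is tested on fewer amalgams (only finite $S,T$), but the semigroup $W$ has to be finite. So neither notion visibly implies the other. The answer to the problem is yes.

**Corollary (answer to the problem).** Every amalgamation base for finite semigroups is an amalgamation base for all semigroups.

It will follow from a theorem, stated in Section 4, that describes bases by tensor products.

## 3. Acts, tensor products, and the map $X\otimes Y\to X\otimes S^1\otimes Y$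

From now on $U$ is a finite nonempty semigroup. For a semigroup $S\supseteq U$, the monoid $S^1=S\sqcup\{1\}$ is $S$ with a new identity adjoined, even if $S$ already has one. Put $R=U^1$. We use the same symbol $1$ everywhere, so $R$ is a submonoid of $S^1$. If $U$ is given inside $S$ only through an injective homomorphism, we identify $U$ with its image.

**Definition (acts).** A right act is a set $X$ with an action of $R$ on the right such that $(xr)r'=x(rr')$ and $x1=x$. Left acts are defined symmetrically, and a biact has commuting left and right actions. Since $1$ is a new identity, acts of $R$ are the same thing as acts of the semigroup $U$. An $R$-map is a map commuting with the action.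

For example, $R$ and $S^1$ are biacts by multiplication.

**Definition (tensor product).** For a right act $X$ and a left act $Y$, the set $X\otimes Y$ is $X\times Y$ modulo the equivalence generated by $(xu,y)\sim(x,uy)$, $u\in R$. The class of $(x,y)$ is $x\otimes y$.

All tensor products in these notes are over $R$. Note that every element is a single tensor $x\otimes y$; there are no sums. We use the following textbook facts. A map out of $X\times Y$ that is balanced, that is, takes equal values on $(xu,y)$ and $(x,uy)$, induces a map out of $X\otimes Y$. The tensor product is functorial, and it is associative for biacts. We have $R\otimes Y=Y$ via $r\otimes y\mapsto ry$, and similarly $X\otimes R=X$. If $K\supseteq R$ is a monoid, then $X\otimes K$ is a right $K$-act by $(x\otimes k)l=x\otimes kl$. Explicitly, $X\otimes S^1\otimes Y$ is $X\times S^1\times Y$ modulo the equivalence generated by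
$$(xu,s,y)\sim(x,us,y),\qquad (x,su,y)\sim(x,s,uy)\qquad(u\in R).$$

One more fact, about quotients, will be used several times.

**Fact Q.** Let $E$ be a right act and $G\subseteq E\times E$ a set such that the equivalence $\theta$ generated by $G$ is a right congruence. Then $(E/\theta)\otimes Y$ is the quotient of $E\otimes Y$ by the equivalence $\approx$ generated by the pairs $(e\otimes y,e'\otimes y)$ with $(e,e')\in G$, $y\in Y$.

*Proof.* The map $E\otimes Y\to(E/\theta)\otimes Y$, $e\otimes y\mapsto[e]\otimes y$, takes equal values on each of these pairs, since $[e]=[e']$. So it factors through $(E\otimes Y)/{\approx}$. In the other direction, consider $([e],y)\mapsto[e\otimes y]_\approx$. It is well defined, because two $\theta$-related elements are joined by a chain of pairs from $G\cup G^{-1}$, and each link of the chain leaves $[e\otimes y]_\approx$ unchanged. It is balanced, because $[e]u=[eu]$ and $eu\otimes y=e\otimes uy$. So it induces a map $(E/\theta)\otimes Y\to(E\otimes Y)/{\approx}$. The two maps are mutually inverse on tensors. $\square$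

The central object is the map that inserts a $1$: for $S\supseteq U$, a right act $X$ and a left act $Y$,
$$X\otimes Y\to X\otimes S^1\otimes Y,\qquad x\otimes y\mapsto x\otimes1\otimes y.\tag{1}$$

*Example 1.* Section 1 in this language. Let $U=\{u,v,0\}$ and $S=U\cup\{a\}$ be as there. Let $X=\{b,c,o\}$ with $bv=c$, $bu=b0=o$, and $cw=ow=o$ for all $w\in U$. This is a right act, because $(xw)w'=o=x0=x(ww')$ for all $x\in X$ and $w,w'\in U$. Take $Y=R$. Then (1) is the map $X\to X\otimes S^1$, $x\mapsto x\otimes1$, and
$$c\otimes1=bv\otimes1=b\otimes v=b\otimes ua=bu\otimes a=o\otimes a=b0\otimes a=b\otimes0a=b\otimes 0=b0\otimes1=o\otimes1 .$$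
As $c\neq o$, the map (1) is not injective. The chain is the collapse of Section 1, step by step.

*Example 2.* Let $U$ be a finite group with identity $e$ (an element different from $1$). We check that (1) is injective for every $S\supseteq U$ and all $X,Y$. Define a map $X\times S^1\times Y\to(X\otimes Y)\sqcup\{\infty\}$ by
$$(x,1,y)\mapsto x\otimes y,\qquad (x,s,y)\mapsto\begin{cases}x(ese)\otimes y&\text{if } ese\in U,\\ \infty&\text{if } ese\notin U\end{cases}\qquad(s\in S).$$
It respects the generating pairs. For $u\in U$ and $s\in S$ we have $e(us)e=u(ese)$, and this lies in $U$ if and only if $ese$ does, since $ese=u^{-1}\cdot u(ese)$. In that case both $(xu,s,y)$ and $(x,us,y)$ go to $xu(ese)\otimes y$. The pairs $(xu,1,y)$, $(x,u,y)$ both go to $xu\otimes y$, because $eue=u$. The other side is symmetric: $e(su)e=(ese)u$ and $x(ese)u\otimes y=x(ese)\otimes uy$. The induced map on $X\otimes S^1\otimes Y$, composed after (1), is the inclusion of $X\otimes Y$. So (1) is injective.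

The extra point $\infty$ in Example 2 is needed. If $|U|\ge2$ and $S=U\sqcup\{0\}$ with $0$ a zero, there is no biact map $\varphi:S^1\to R$ that fixes $R$: it would satisfy $u\varphi(0)=\varphi(u0)=\varphi(0)$ for all $u\in U$, but for $u\neq e$ and $r\in R$ we have $ur\ne r$, both for $r\in U$ and for $r=1$. So one maps $S^1$ into something larger than $R$, but still finite. Keep this in mind for Section 6.

## 4. Finite images of $S$ lose too much; finite images of the biact $S^1$ do not

Let $U$ be a base for finite semigroups, and let $[S,T;U]$ be an amalgam with $S$ or $T$ infinite. A natural first attempt is this. A failure to embed shows up as a finite chain of equalities, as in Section 1, which involves only finitely many elements and finitely many products. So replace $S$ and $T$ by finite semigroups in which these products still hold and the elements that matter are still distinct, and apply the hypothesis there.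

This stops at the first step, already for a one-element core. Let $S$ be the semigroup of maps on $\{0,1,2,\dots\}$ generated by $q(n)=n+1$, $p(n)=\max(n-1,0)$ and the identity $e$, and let $U=\{e\}$. Composing right to left, $pq=e$, but $qp\neq e$ because $qp(0)=1$. Now let $F$ be a finite semigroup with elements $e',p',q'$ such that $e'$ is idempotent, $e'p'=p'=p'e'$, $e'q'=q'=q'e'$ and $p'q'=e'$. All three lie in the finite monoid $e'Fe'$ with identity $e'$. There, $x\mapsto q'x$ is injective, since $p'q'x=x$; so it is surjective, and $q'x=e'$ for some $x$; then $p'=p'q'x=x$ and $q'p'=e'$. Hence no finite semigroup can keep these few products and also keep $qp$ and $e$ apart.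

Yet for this $U$ the map (1) is injective for every $S$, by Example 2. The reason is visible in formula (1): the tensor product $X\otimes S^1\otimes Y$ does not use the multiplication of $S$. It uses only products $us$ and $su$ with $u\in U$, that is, the biact $S^1$. For biacts, finite images are plentiful, since a biact map need not satisfy $\varphi(ss')=\varphi(s)\varphi(s')$. The plan is to translate embeddability into injectivity of (1), to pass from finite to arbitrary $S$ by biact maps, and to translate back.

Two finite semigroups are enough as tests. For a set $V$ let $\mathcal T(V)$ be the semigroup of all maps $V\to V$, written on the left and composed right to left. Put $Z=\{0,1\}^R$, the set of functions $R\to\{0,1\}$, with the left action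
$$(uf)(v)=f(vu)\qquad(u,v\in R).$$
This is an action: $(u(wf))(v)=(wf)(vu)=f(vuw)=((uw)f)(v)$, and $1f=f$. The following finite semigroups contain $U$.

* $\mathcal T(R)$, via $u\mapsto\lambda_u$ with $\lambda_u(q)=uq$. This is a homomorphism, and it is injective because $\lambda_u(1)=u$.
* $\mathcal T(Z)$, via $u\mapsto\kappa_u$ with $\kappa_u(f)=uf$. This is a homomorphism, and it is injective because $(uf)(1)=f(u)$ and $f$ can be chosen to separate two given distinct elements of $U$.

**Theorem 1.** For a finite semigroup $U$ the following are equivalent.

* (a) $U$ is an amalgamation base for all semigroups.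
* (b) Every amalgam $[S,T;U]$ with $S,T$ finite is weakly embeddable in some (possibly infinite) semigroup.
* (c) For $S=\mathcal T(R)$ and $S=\mathcal T(Z)$, the map (1) is injective for all finite $X,Y$.
* (d) For every semigroup $S\supseteq U$ and all $X,Y$, the map (1) is injective.

*Proof of the Corollary from Theorem 1.* A base for finite semigroups is finite. Every amalgam of finite semigroups with this core embeds in a finite semigroup, so it is weakly embeddable in some semigroup, and (b) holds. Hence (a) holds. $\square$

The implication (a)⇒(b) is immediate, since an embedding is a weak embedding. The implications (b)⇒(c), (c)⇒(d) and (d)⇒(a) occupy Sections 5, 6 and 7–8.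

## 5. A finite semigroup built from two acts: (b)⇒(c)

Let $S\supseteq U$ be finite and let $X,Y$ be finite acts. We show that (b) makes (1) injective for $S,X,Y$; then we apply this to $S=\mathcal T(R)$ and $S=\mathcal T(Z)$. If $X$ or $Y$ is empty, so is $X\otimes Y$, and there is nothing to prove. So let both be nonempty.

**Step 1: package $X$, $Y$ and $X\otimes Y$ into a second factor $T$.** Let
$$T=U\sqcup X\sqcup Y\sqcup(X\otimes Y)\sqcup\{0\}$$
with $0$ a new symbol. The products that need not be the new $0$ are those of $U$ together with
$$x\cdot u=xu,\qquad u\cdot y=uy,\qquad x\cdot y=x\otimes y\qquad(u\in U,\ x\in X,\ y\in Y).$$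
All other products are the new symbol $0$.

**Step 2: check that $T$ is associative.** Give the elements other than the new $0$ types: $(2,2)$ for $U$, $(1,2)$ for $X$, $(2,3)$ for $Y$, $(1,3)$ for $X\otimes Y$. The product of elements of types $(i,j)$ and $(k,l)$ is different from the new $0$ and has type $(i,l)$ if $j=k$, and is $0$ otherwise. Take a triple $p,q,r$ of such elements. If $p,q$ or $q,r$ do not compose, then both bracketings give $0$, because $pq$, if it is not $0$, has the same second index as $q$, and $qr$, if it is not $0$, has the same first index as $q$. The triples with both pairs composable are $UUU$, $XUU$, $UUY$ and $XUY$. For the first three, associativity holds in $U$ and by the act axioms. For $XUY$ it says $xu\otimes y=x\otimes uy$, the defining relation of the tensor product.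

**Step 3: use a weak embedding to invert (1).** The semigroup $T$ is finite and contains $U$, and after renaming elements we may take $S\cap T=U$. By (b) there are a semigroup $W$ and injective homomorphisms $\xi_1:S\to W$, $\xi_2:T\to W$ that agree on $U$. Define $X\times S^1\times Y\to W$ by
$$(x,s,y)\mapsto\xi_2(x)\xi_1(s)\xi_2(y)\quad(s\in S),\qquad(x,1,y)\mapsto\xi_2(x)\xi_2(y).$$
For $u\in U$ we have $\xi_2(xu)=\xi_2(x)\xi_1(u)$ and $\xi_2(uy)=\xi_1(u)\xi_2(y)$. So for $s\in S$ both $(xu,s,y)$ and $(x,us,y)$ go to $\xi_2(x)\xi_1(u)\xi_1(s)\xi_2(y)$, and both $(x,su,y)$ and $(x,s,uy)$ go to $\xi_2(x)\xi_1(s)\xi_1(u)\xi_2(y)$. For $s=1$, all of $(xu,1,y)$, $(x,u,y)$, $(x,1,uy)$ go to $\xi_2(x)\xi_1(u)\xi_2(y)$. Hence there is an induced map $X\otimes S^1\otimes Y\to W$. Its composite with (1) is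
$$x\otimes y\mapsto\xi_2(x)\xi_2(y)=\xi_2(x\otimes y),$$
which is injective. So (1) is injective. $\square$

Only a weak embedding was used, and the size of $W$ played no role.

## 6. Mapping the biact $S^1$ into $\mathcal T(Z)^1$: (c)⇒(d)

Assume (c), and let $S\supseteq U$ be an arbitrary semigroup. The target is a biact map $\varphi:S^1\to\mathcal T(Z)^1$ that is the identity on $R$. Given such a map, (1) for $S$ followed by $X\otimes\varphi\otimes Y$ is (1) for $\mathcal T(Z)$, and injectivity is inherited.

One would first try $\mathcal T(R)$ as the target. Pick a set map $r:S^1\to R$ that fixes $R$ and let $s$ act on $R$ by $q\mapsto r(sq)$. This respects multiplication by $U$ on the right. On the left one would need $r(usq)=u\,r(sq)$, and a set map $r$ has no reason to satisfy this; in the example $S=U\sqcup\{0\}$ after Example 2, no choice of $r$ does, since $r(0)$ would have to satisfy $u\,r(0)=r(0)$. What repairs this is to let $s$ act on $Z$ instead of $R$, because left $R$-maps into $Z$ are easy to make: any set map $h$ from a left act $L$ to $\{0,1\}$ gives a left $R$-map $L\to Z$ sending $t$ to the function $v\mapsto h(vt)$. The one-sided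 map into $\mathcal T(R)$ is still useful, as Step 2 shows.

**Step 1: remove finiteness of $X,Y$ from (c).** Let $S$ be $\mathcal T(R)$ or $\mathcal T(Z)$, let $X,Y$ be arbitrary, and let $x\otimes1\otimes y=x'\otimes1\otimes y'$ in $X\otimes S^1\otimes Y$. This is witnessed by a finite chain of elementary steps in $X\times S^1\times Y$. The finitely many elements of $X$ and of $Y$ that occur in it generate subacts $X_0$ and $Y_0$, which are finite since $R$ is finite. The chain consists of elementary steps in $X_0\times S^1\times Y_0$, so $x\otimes1\otimes y=x'\otimes1\otimes y'$ in $X_0\otimes S^1\otimes Y_0$. By (c), $x\otimes y=x'\otimes y'$ in $X_0\otimes Y_0$, hence in $X\otimes Y$.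

From here on $S\supseteq U$ is arbitrary again.

**Step 2: show that $Z\to S^1\otimes Z$, $z\mapsto1\otimes z$, is injective.** We compare $S^1$ with $\mathcal T(R)^1$ by a right $R$-map. Choose a set map $r:S^1\to R$ with $r|_R=\mathrm{id}$. Define $g:S^1\to\mathcal T(R)^1$ by $g(1)=1$ and $g(s)(q)=r(sq)$ for $s\in S$, $q\in R$. For $u\in U$ we get $g(u)(q)=r(uq)=uq$, so $g(u)=\lambda_u$. For $s\in S$, $u\in U$,
$$g(su)(q)=r(suq)=g(s)(uq)=(g(s)\lambda_u)(q),$$
and $g(1u)=\lambda_u=g(1)\lambda_u$. So $g$ is a right $R$-map and induces $g\otimes Z:S^1\otimes Z\to\mathcal T(R)^1\otimes Z$. The composite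
$$Z\to S^1\otimes Z\to\mathcal T(R)^1\otimes Z$$
is $z\mapsto1\otimes z$. This is (1) for $\mathcal T(R)$ with $X=R$, $Y=Z$, so it is injective by (c). Hence the first map is injective.

**Step 3: construct a left $R$-map $\rho:S^1\otimes Z\to Z$ with $\rho(1\otimes z)=z$.** By Step 2, the element $1\otimes z$ determines $z$. So we can choose a set map $h:S^1\otimes Z\to\{0,1\}$ with $h(1\otimes z)=z(1)$ for all $z\in Z$, with arbitrary values elsewhere. Put $\rho(t)(v)=h(vt)$ for $t\in S^1\otimes Z$, $v\in R$. For $u\in R$,
$$\rho(ut)(v)=h(vut)=\rho(t)(vu)=(u\rho(t))(v),$$
so $\rho$ is a left $R$-map. Moreover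
$$\rho(1\otimes z)(v)=h(v\otimes z)=h(1\otimes vz)=(vz)(1)=z(v),$$
so $\rho(1\otimes z)=z$.

**Step 4: construct the biact map $\varphi$.** Put $\varphi(1)=1$ and $\varphi(s)(z)=\rho(s\otimes z)$ for $s\in S$, $z\in Z$. For $u\in U$ and $s\in S$:

* $\varphi(u)(z)=\rho(u\otimes z)=\rho(1\otimes uz)=uz$, so $\varphi(u)=\kappa_u$.
* $\varphi(us)(z)=\rho(u(s\otimes z))=u\,\rho(s\otimes z)$, so $\varphi(us)=\kappa_u\varphi(s)$.
* $\varphi(su)(z)=\rho(s\otimes uz)=\varphi(s)(uz)$, so $\varphi(su)=\varphi(s)\kappa_u$.

The first item also gives $\varphi(u1)=\kappa_u\varphi(1)$ and $\varphi(1u)=\varphi(1)\kappa_u$. So $\varphi$ is a biact map, and it is the identity on $R$, with $u$ identified with $\kappa_u$.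

**Step 5: conclude.** For all $X,Y$ the composite
$$X\otimes Y\xrightarrow{\ (1)\ }X\otimes S^1\otimes Y\xrightarrow{\ X\otimes\varphi\otimes Y\ }X\otimes\mathcal T(Z)^1\otimes Y$$
sends $x\otimes y$ to $x\otimes1\otimes y$. It is (1) for $\mathcal T(Z)$, which is injective by (c) and Step 1. Hence (1) for $S$ is injective. $\square$

## 7. Pure maps, doubling, and extending an action

Assume (d), and let $[S,T;U]$ be an amalgam of arbitrary semigroups. Put $M=S^1$ and $N=T^1$, so $M\cap N=R$. By (d), for $K\in\{M,N\}$ and all $X,Y$,
$$X\otimes Y\to X\otimes K\otimes Y,\quad x\otimes y\mapsto x\otimes1\otimes y,\quad\text{is injective.}\tag{2}$$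

We want a set $A$ on which $M$ and $N$ both act on the right, faithfully, with the same restriction to $R$. Then $S$ and $T$ embed in the semigroup of maps of $A$. We build $A$ in layers that carry alternately an $M$-action and an $N$-action. Each new layer must contain the previous one without collapse, and plain injectivity does not survive tensoring, so it is too weak a condition to carry along.

*Example 3.* Let $U=\{u,0\}$ with all products $0$, let $A=\{u,0\}\subseteq B=R$ as right acts, and let $Y=\{y,y',o\}$ be the left act in which $u$ and $0$ send everything to $o$. The class of $(u,y)$ in $A\times Y$ is a singleton: $u=ar$ with $a\in A$ forces $r=1$, and $y=ry''$ with $y''\in Y$ forces $r=1$. So $u\otimes y\ne u\otimes y'$ in $A\otimes Y$, but both go to $o$ in $R\otimes Y=Y$. The inclusion $A\subseteq B$ does not stay injective after tensoring with $Y$.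

**Definition (pure map).** A right $R$-map $f:A\to B$ is pure if $f\otimes Y:A\otimes Y\to B\otimes Y$ is injective for every left act $Y$.

Taking $Y=R$ shows that pure maps are injective. For instance, (2) says that $X\to X\otimes K$, $x\mapsto x\otimes 1$, is pure for every right act $X$.

**Definition (double).** For a right $R$-map $f:A\to B$, the double $D=B\sqcup_AB$ is the quotient of $B\times\{1,2\}$ by the equivalence generated by $(f(a),1)\sim(f(a),2)$, $a\in A$. Since $f(a)u=f(au)$, this is a congruence. Let $i_1,i_2:B\to D$ be the two canonical $R$-maps. Then $i_1f=i_2f$.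

For example, if $U=\{e\}$ with $e^2=e$, $B=R=\{1,e\}$ and $A=\{e\}$, then $D$ has three elements: two copies of $1$ and one common $e$.

Doubling turns membership in an image into an equation: for every left act $Y$ and $\beta\in B\otimes Y$,
$$(i_1\otimes Y)(\beta)=(i_2\otimes Y)(\beta)\iff\beta\in\operatorname{im}(f\otimes Y).\tag{3}$$
To see this, note that $(B\times\{1,2\})\otimes Y=(B\otimes Y)\times\{1,2\}$, because the generating pairs do not change the index. By Fact Q, $D\otimes Y$ is the quotient of $(B\otimes Y)\times\{1,2\}$ by the equivalence generated by $(\gamma,1)\sim(\gamma,2)$ for $\gamma\in\operatorname{im}(f\otimes Y)$. Its classes are the pairs $\{(\gamma,1),(\gamma,2)\}$ with $\gamma\in\operatorname{im}(f\otimes Y)$, and singletons. That is (3).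

**Lemma.** Let $K\in\{M,N\}$, let $A$ be a right $K$-act, $B$ a right $R$-act, and $f:A\to B$ a pure $R$-map. Then there are a right $K$-act $C$ and a pure $R$-map $g:B\to C$ such that $gf:A\to C$ is a $K$-map.

*Proof.*

**Step 1: define $C$ and $g$.** We let $K$ act freely on $B$ and then impose that on $A$ the new action is the old one. Let $C=(B\otimes K)/\theta$, where $\theta$ is the equivalence generated by the pairs
$$f(a)\otimes k\ \sim\ f(ak)\otimes1\qquad(a\in A,\ k\in K).$$
For $l\in K$, both $(f(a)\otimes k)l=f(a)\otimes kl$ and $(f(ak)\otimes1)l=f(ak)\otimes l$ are $\theta$-related to $f(akl)\otimes1$. So $\theta$ is a right $K$-congruence and $C$ is a right $K$-act. Put $g(b)=[b\otimes1]$. Since $bu\otimes1=b\otimes u=(b\otimes1)u$ for $u\in R$, this is an $R$-map. Finally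
$$gf(ak)=[f(ak)\otimes1]=[f(a)\otimes k]=gf(a)\,k,$$
so $gf$ is a $K$-map. It remains to show that $g$ is pure. Fix a left act $Y$.

**Step 2: set up the maps needed to compute $C\otimes Y$.** Put $P=A\otimes K\otimes Y$, $Q=B\otimes K\otimes Y$ and $j=f\otimes K\otimes Y:P\to Q$. Since $f$ is pure, applied to the left act $K\otimes Y$, the map $j$ is injective. Let
$$\mu:P\to A\otimes Y,\quad\mu(a\otimes k\otimes y)=ak\otimes y,\qquad\sigma:A\otimes Y\to P,\quad\sigma(a\otimes y)=a\otimes1\otimes y.$$
The map $\mu$ is well defined, since $(au)k=a(uk)$ and $a(ku)\otimes y=ak\otimes uy$. The map $\sigma$ is well defined, since $au\otimes1\otimes y=a\otimes u\otimes y=a\otimes1\otimes uy$. Clearly $\mu\sigma=\mathrm{id}$.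

**Step 3: describe $C\otimes Y$ explicitly.** By Fact Q, $C\otimes Y$ is the quotient of $Q$ by the equivalence $\sim$ generated by the pairs
$$\bigl(f(a)\otimes k\otimes y,\ f(ak)\otimes1\otimes y\bigr)=\bigl(j(p),\,j\sigma\mu(p)\bigr),\qquad p=a\otimes k\otimes y\in P.$$
We claim that
$$q\sim q'\iff q=q',\ \text{ or }\ q=j(p),\ q'=j(p')\ \text{ with }\ \mu(p)=\mu(p').$$
The right-hand side is reflexive and symmetric, and it is transitive because $j$ is injective: if $q'=j(p')=j(p'')$, then $p'=p''$. It contains the generating pairs, because $\mu\sigma\mu=\mu$. So it contains $\sim$. Conversely, if $\mu(p)=\mu(p')$, then $j(p)\sim j\sigma\mu(p)=j\sigma\mu(p')\sim j(p')$.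

**Step 4: say what must be proved about $g\otimes Y$.** Let $\tau:B\otimes Y\to Q$, $b\otimes y\mapsto b\otimes1\otimes y$; it is injective by (2). Under $C\otimes Y=Q/{\sim}$, the map $g\otimes Y$ is $\beta\mapsto[\tau(\beta)]$. By Step 3, the only danger is that $\tau(\beta)$ and $\tau(\beta')$ both lie in the image of $j$. Injectivity of $\tau$ and $j$ separately says nothing about where their images meet. Doubling converts this question about an intersection into an instance of (2).

**Step 5: if $\tau(\beta)=j(p)$, then $\beta=(f\otimes Y)(\mu(p))$.** Let $D,i_1,i_2$ be the double of $f$, and let $\tau_D:D\otimes Y\to D\otimes K\otimes Y$, $d\otimes y\mapsto d\otimes1\otimes y$. For $n=1,2$,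
$$\tau_D(i_n\otimes Y)(\beta)=(i_n\otimes K\otimes Y)\tau(\beta)=(i_n\otimes K\otimes Y)j(p)=(i_nf\otimes K\otimes Y)(p).$$
Since $i_1f=i_2f$, this does not depend on $n$. As $\tau_D$ is injective by (2), we get $(i_1\otimes Y)(\beta)=(i_2\otimes Y)(\beta)$. By (3), $\beta=(f\otimes Y)(\alpha)$ for some $\alpha\in A\otimes Y$. Then
$$j(p)=\tau(\beta)=\tau(f\otimes Y)(\alpha)=j\sigma(\alpha),$$
because $\tau(f(a)\otimes y)=f(a)\otimes1\otimes y=j(a\otimes1\otimes y)$. Since $j$ is injective, $p=\sigma(\alpha)$, so $\mu(p)=\alpha$ and $\beta=(f\otimes Y)(\mu(p))$.

**Step 6: conclude that $g\otimes Y$ is injective.** Let $\tau(\beta)\sim\tau(\beta')$. Either $\tau(\beta)=\tau(\beta')$, and then $\beta=\beta'$; or $\tau(\beta)=j(p)$, $\tau(\beta')=j(p')$ with $\mu(p)=\mu(p')$, and then $\beta=(f\otimes Y)(\mu(p))=(f\otimes Y)(\mu(p'))=\beta'$ by Step 5. $\square$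

## 8. An alternating tower of acts: (d)⇒(a)

Keep the notation of Section 7.

**Step 1: build the tower.** Let $A_1=M$, a right $M$-act, and $A_2=M\otimes N$, a right $N$-act. Let $f_1:A_1\to A_2$, $m\mapsto m\otimes1$. This is an $R$-map, since $mu\otimes1=m\otimes u=(m\otimes1)u$. It is pure: $f_1\otimes Y$ is the map $M\otimes Y\to M\otimes N\otimes Y$ of (2) with $X=M$, $K=N$. Put $K_n=M$ for $n$ odd and $K_n=N$ for $n$ even. Suppose we have a pure $R$-map $f_n:A_n\to A_{n+1}$, where $A_n$ is a right $K_n$-act and $A_{n+1}$ a right $K_{n+1}$-act. The Lemma, with $K=K_n$, $A=A_n$ and $B=A_{n+1}$ regarded as an $R$-act, gives a right $K_n$-act $A_{n+2}$ and a pure $R$-map $f_{n+1}:A_{n+1}\to A_{n+2}$ such that $f_{n+1}f_n$ is a $K_n$-map. Since $K_{n+2}=K_n$, the construction can be iterated. All $f_n$ are injective $R$-maps.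

**Step 2: pass to the limit.** Let $A=\varinjlim A_n$, the disjoint union of the $A_n$ modulo the identifications of $a\in A_n$ with $f_n(a)\in A_{n+1}$. Since all $f_n$ are injective, so are the canonical maps $A_n\to A$. The maps $f_{n+1}f_n$ with $n$ odd are $M$-maps, so the odd-indexed terms make $A$ a right $M$-act. In the same way the even-indexed terms make it a right $N$-act. Both actions restrict to the same action of $R$, because every $f_n$ is an $R$-map. Let $W=\mathcal T^{op}(A)$ be the semigroup of all maps $A\to A$ composed left to right. The two actions are homomorphisms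
$$\alpha:M\to W,\qquad\beta:N\to W,\qquad\alpha|_R=\beta|_R.$$
Let $\iota\in A$ be the image of $1\in A_1$. It is also the image of $f_1(1)=1\otimes1\in A_2$.

**Step 3: $\alpha$ and $\beta$ are injective.** The element $\iota\cdot m$ is the image of $m\in A_1$, and $A_1\to A$ is injective. So $\alpha$ is injective. The element $\iota\cdot n$ is the image of $1\otimes n\in A_2$, and $A_2\to A$ is injective. The map $N\to M\otimes N$, $n\mapsto1\otimes n$, is injective by (2) with $X=R$, $K=M$, $Y=N$. So $\beta$ is injective.

**Step 4: the images of $\alpha$ and $\beta$ meet only in the image of $R$.** Let $\alpha(m)=\beta(n)$. Applying both to $\iota$, and comparing in $A_2$, where $m\in A_1$ becomes $f_1(m)=m\otimes1$, we get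
$$m\otimes1=1\otimes n\quad\text{in }M\otimes N.$$
Again we want to conclude something about an intersection, and again we double. Let $D=M\sqcup_RM$ be the double of the inclusion $R\to M$. Applying $i_1\otimes N$ and $i_2\otimes N$ to the last equation, and using $i_1(1)=i_2(1)$, we find in $D\otimes N$
$$i_1(m)\otimes1=i_1(1)\otimes n=i_2(1)\otimes n=i_2(m)\otimes1.$$
By (2) with $X=D$, $K=N$, $Y=R$, it follows that $i_1(m)=i_2(m)$. By (3) with $Y=R$, $m\in R$. Then $1\otimes m=m\otimes1=1\otimes n$ in $M\otimes N$, and $m=n$ by the injectivity of $N\to M\otimes N$ from Step 3.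

**Step 5: read off the embedding.** Take $\xi_1=\alpha|_S$ and $\xi_2=\beta|_T$. They are injective homomorphisms into $W$ and agree on $U$. If $\xi_1(s)=\xi_2(t)$, then by Step 4 $s=t\in R\cap S=U$. So $\xi_1(S)\cap\xi_2(T)=\xi_1(U)$, and $[S,T;U]$ is embeddable in $W$. Since the amalgam was arbitrary, $U$ is an amalgamation base for all semigroups. This completes the proof of Theorem 1 and of the Corollary. $\blacksquare$

## 9. Fewer test amalgams, and a semilattice that is a base in only one sense

Theorem 1 says more than the Corollary. A finite semigroup $U$ is an amalgamation base for all semigroups if and only if every amalgam of finite semigroups with core $U$ is weakly embeddable in some, possibly infinite, semigroup. Moreover, Section 5 used (b) only for special amalgams. So it is enough to consider those in which one factor is $\mathcal T(U^1)$ or $\mathcal T(\{0,1\}^{U^1})$ and the other is $U\sqcup X\sqcup Y\sqcup(X\otimes Y)\sqcup\{0\}$ with $X,Y$ finite $U$-acts.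

The converse of the Corollary fails, even for finite $U$. Let $U=\{e,f,0\}$ be the semilattice with $ef=0$. A theorem of J. M. Howie (*Semigroup amalgams whose cores are inverse semigroups*, Quart. J. Math. Oxford 26 (1975)) states that every inverse semigroup is an amalgamation base for all semigroups, so $U$ is one. We show that $U$ is not an amalgamation base for finite semigroups.

Let $S$ be the symmetric inverse monoid (all partial injective maps) on $\{1,2\}$, with $e=\mathrm{id}_{\{1\}}$, $f=\mathrm{id}_{\{2\}}$, $0=\emptyset$. Let $T$ be the symmetric inverse monoid on $\{1,2,3\}$, with $e=\mathrm{id}_{\{1,2\}}$, $f=\mathrm{id}_{\{3\}}$, $0=\emptyset$. In both, $e,f,0$ form a copy of $U$, and we take $S\cap T=U$. Let $f'=\mathrm{id}_{\{1\}}\in T$. Recall that two elements are $\mathcal J$-related if each is a product with the other as a factor (with outer factors in the monoid $W^1$, when we work in $W$). In $S$, the elements $e$ and $f$ are $\mathcal J$-related, through the partial bijections between $\{1\}$ and $\{2\}$. In $T$, the elements $f$ and $f'$ are $\mathcal J$-related in the same way, and $f'=ef'=f'e$, $f'\ne e$.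

Suppose that $[S,T;U]$ embedded in a finite semigroup $W$. In $W$ the elements $e$, $f$, $f'$ would all be $\mathcal J$-related, so $e=af'b$ with $a,b\in W^1$. Using $f'=ef'e$,
$$(eae)\,f'\,(ebe)=ea(ef'e)be=e(af'b)e=eee=e.$$
So we may replace $a,b$ by $eae,ebe$ and assume that they lie in $eWe$, a finite monoid with identity $e$; it also contains $f'$. Now $a(f'b)=e$. In a finite monoid a one-sided inverse is two-sided, by the argument of Section 4, so $(f'b)a=e$. Therefore
$$f'=f'e=f'(f'b)a=(f'b)a=e,$$
which contradicts $f'\ne e$. So this amalgam of finite semigroups is not embeddable in any finite semigroup, although by Howie's theorem it is embeddable in some semigroup.
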